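# Joint embedding of ordered division rings

## 1. Two ordered division rings that share only $\mathbb Q$

**Definition (ordered division ring).** An ordered division ring is a division ring $D$ with a total order $\le$ such that $a\le b$ implies $a+c\le b+c$, and $0\le a$, $0\le b$ imply $0\le ab$. An ordered division ring extension of $D_1$ is an ordered division ring $D$ with an injective order-preserving ring homomorphism $D_1\to D$ (an order embedding).

The question is whether any two ordered division rings $D_1,D_2$ have a common ordered division ring extension. This is the joint embedding property.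

The first guess is yes. Both rings contain $\mathbb Q$, with its only order; nothing else has to be shared, so there seems to be nothing about which $D_1$ and $D_2$ could disagree. Let us test this.

Take $\mathbb Q(\sqrt2)$ twice, with $\sqrt2>0$ in the first copy and $\sqrt2<0$ in the second. The maps $a+b\sqrt2\mapsto a\pm b\sqrt2$ embed both in $\mathbb R$. The two copies are glued along $\mathbb Q$ only, so the opposite signs do no harm.

Take any two ordered fields. Replace them by their real closures. The theory of real closed fields is complete (Tarski), and two models of a complete theory have a common elementary extension.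

For a noncommutative test, recall series. An *ordered group* is a group, here written multiplicatively with identity $1$, with a total order invariant under left and right multiplication. By the Mal'cev–Neumann theorem, for an ordered group $\Gamma$ and an ordered field $R$, the formal series $\sum a_\gamma t^\gamma$ ($a_\gamma\in R$, $\gamma\in\Gamma$) with well-ordered support form a division ring $R((\Gamma))$, ordered by the sign of the coefficient at the least element of the support. Now $\mathbb R((\Gamma_1))$ and $\mathbb R((\Gamma_2))$ both embed in $\mathbb R((\Gamma_1\times\Gamma_2))$, where $\Gamma_1\times\Gamma_2$ is ordered lexicographically.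

The guess passes these tests, and it is right.

**Theorem A.** Any two ordered division rings $D_1,D_2$ have a common ordered division ring extension.

**Theorem B.** Let $k$ be an archimedean ordered field and $(D_i)_{i\in I}$ a set of ordered division rings, each with an order embedding $k\to Z(D_i)$ into its center. Then there are an ordered division ring $D$ with $\mathbb R\subseteq Z(D)$ and order embeddings $D_i\to D$ whose restrictions to $k$ all equal the unique order embedding $k\to\mathbb R\subseteq D$. If $D_1,D_2$ are two ordered division rings containing $\mathbb R$ centrally, $D$ can be chosen so that $D_1\cap D_2=\mathbb R$ in $D$.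

Theorem A is the case $k=\mathbb Q$, $|I|=2$. The reasoning behind the guess should not be trusted further, though: if the two rings share more than such a central field, the conclusion can fail.

**Proposition C.** Amalgamation over an arbitrary common ordered division subring fails in general: there are order embeddings $C\to D_1$, $C\to D_2$ of ordered division rings for which no ordered division ring $E$ has order embeddings $D_1\to E$, $D_2\to E$ that agree on $C$.

Some elementary facts are used all the time. In an ordered division ring $1>0$; inverses of positive elements are positive; $|xy|=|x||y|$; $\mathbb Q$ is central with its usual order; and every conjugation $x\mapsto dxd^{-1}$ preserves the order (for $d<0$ replace $d$ by $-d$). We adjoin to any ordered group a symbol $\infty$ larger than all its elements.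

## 2. Square roots of one element: amalgamation over a large base

We prove Proposition C. The mechanism is this: a positive element has at most one positive square root, but two extensions of $C$ may let "the" square root of an element of $C$ act on $C$ by conjugation in two different ways.

For a totally ordered set $X$ with an order automorphism $\varphi$, let $A_X$ be the free abelian group on symbols $[x]$, $x\in X$, written multiplicatively, where $\prod[x]^{n_x}>1$ iff $n_x>0$ for the largest $x$ with $n_x\neq0$. Let $\Gamma(X,\varphi)=A_X\rtimes\langle d\rangle$ with $d$ of infinite order, $d[x]d^{-1}=[\varphi(x)]$, and $d^na>1$ iff $n>0$, or $n=0$ and $a>1$. Since $A_X$ is abelian and conjugation by $d$ preserves its order, this is an ordered group. Put $X_0=\frac12\mathbb Z$ and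
$$\Gamma_0=\Gamma(X_0,\,x\mapsto x+1),\qquad \Gamma_1=\Gamma(X_0,\,x\mapsto x+\tfrac12),\qquad \Gamma_2=\Gamma(\mathbb R,\psi),$$
with generators $c,d_1,d_2$ in place of $d$. Here $\psi$ is an increasing bijection of $\mathbb R$ with $\psi(\psi(x))=x+1$ and $\psi(0)=\frac14$. Such a $\psi$ exists: let $\psi:[0,\frac14]\to[\frac14,1]$ be affine increasing, let $\psi(x)=(\psi|_{[0,1/4]})^{-1}(x)+1$ on $[\frac14,1]$, and extend by $\psi(x+1)=\psi(x)+1$. Both formulas give $\psi(\frac14)=1$, and $\psi(1)=\frac54=\psi(0)+1$. For $x\in[0,\frac14]$ we get $\psi(\psi(x))=x+1$. For $x\in[\frac14,1]$ write $\psi(x)=y+1$ with $\psi(y)=x$, $y\in[0,\frac14]$; then $\psi(y+1)=\psi(y)+1=x+1$.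

Since $d_1^2$ and $d_2^2$ both conjugate $[x]$ to $[x+1]$, the rules $[x]\mapsto[x]$, $c\mapsto d_i^2$ define order embeddings $\Gamma_0\to\Gamma_i$. They induce order embeddings of $C=\mathbb Q((\Gamma_0))$ into $D_i=\mathbb Q((\Gamma_i))$.

Suppose $E$ amalgamates $D_1,D_2$ over $C$. Then $t^{d_1},t^{d_2}$ are positive with square $t^c$. If $0<p<q$ then $p^2<pq<q^2$; so $t^{d_1}=t^{d_2}$ in $E$. Conjugating $t^{[0]}\in C$ by this element gives $t^{[1/2]}$ when computed in $D_1$, and $t^{[\psi(0)]}=t^{[1/4]}$ when computed in $D_2$. As $t^{[1/2]}\in C$, the equality $t^{[1/2]}=t^{[1/4]}$ would hold in $D_2$, which is false. This proves Proposition C.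

## 3. The natural valuation

Let $E$ be an ordered division ring. Put
$$O_E=\{x:|x|\le n\text{ for some }n\in\mathbb N\},\qquad \mathfrak m_E=\{x:|x|<1/n\text{ for all }n\ge1\},$$
the finite and the infinitesimal elements, and for $x\in O_E$ let $\mathrm{st}(x)=\sup\{q\in\mathbb Q:q<x\}\in\mathbb R$. This is the unique real $r$ such that $p<x<q$ for all rationals $p<r<q$. Adding and multiplying such inequalities (first shift $x,y$ by rationals to make them positive) one sees that $\mathrm{st}:O_E\to\mathbb R$ is an order-preserving ring homomorphism with kernel $\mathfrak m_E$. If $x\notin O_E$ then $x^{-1}\in\mathfrak m_E$. As rationals are central and conjugation preserves order, $O_E$ is invariant under conjugation and $\mathrm{st}(dxd^{-1})=\mathrm{st}(x)$.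

**Definition (natural valuation).** $v:E^\times\to G_E=E^\times/O_E^\times$ is the quotient map, $G_E$ is ordered by $v(x)\le v(y)\iff yx^{-1}\in O_E$, and $v(0)=\infty$.

Conjugation-invariance of $O_E$ makes $G_E$ an ordered group. We have $v(xy)=v(x)v(y)$, $v(x+y)\ge\min(v(x),v(y))$, and $|x|\le|y|$ implies $v(x)\ge v(y)$; hence $v(x)>v(y)$ implies $|x|<|y|$. Moreover:

**(3.1)** If $v(x-y)>v(x)$, then $x$ and $y$ have the same sign, because $yx^{-1}\in1+\mathfrak m_E$ is positive.

Suppose now $K$ is an ordered division ring with $\mathbb R\subseteq Z(K)$. On this copy of $\mathbb R$ the map $\mathrm{st}$ is a ring endomorphism of $\mathbb R$, hence the identity. For $g\in G_K$ let $\mathrm{gr}_gK=\{v\ge g\}/\{v>g\}$. If $v(x)=v(y)=g$ and $r=\mathrm{st}(yx^{-1})$, then $r\ne0$ and $y-rx=(yx^{-1}-r)x$ has value $>g$. So each $\mathrm{gr}_gK$ is a one-dimensional real space (a *line*), and by (3.1) the order of $K$ orients it. Multiplication by a positive element preserves orientations.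

**Example 3.2.** Let $q>0$ be real, and order $\mathbb R((x))$ by the lowest coefficient. The automorphism $\sigma:f(x)\mapsto f(q^{-1}x)$ preserves this order. Let $K_q$ be the ring of series $\sum_{n\ge N}f_ny^n$, $f_n\in\mathbb R((x))$, with $yf=\sigma(f)y$, so that $xy=q\,yx$. A nonzero element is $f_Ny^N(1+u)$ with $u$ involving only positive powers of $y$, and $1+u$ is inverted by a geometric series; so $K_q$ is a division ring. Order it by the sign of the lowest coefficient $f_N$; the lowest coefficient of a product is $f_N\sigma^N(g_M)$, so this is an order, and $\mathbb R$ is central. Every nonzero element is $(c+\text{infinitesimal})x^iy^j$ with $c\in\mathbb R^\times$, so the value group is $\mathbb Z^2$, and it is commutative even when $q\neq1$.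

## 4. Why a ring of series is too much to ask

The series test suggests a first approach. Make $\mathbb R$ central in each ring (possible, see Section 12), embed $K_i$ in $\mathbb R((G_i))$, where $G_i$ is its value group, and put both into one ring $\mathbb R((G))$.

The approach stops at the leading coefficients. In $\mathbb R((\Gamma))$ the coefficient $\mathrm{lc}(a)$ at the least support element satisfies $\mathrm{lc}(ab)=\mathrm{lc}(a)\mathrm{lc}(b)$. If $K_q$ of Example 3.2 had an embedding in some $\mathbb R((\Gamma))$ that is the identity on $\mathbb R$, then $xy=q\,yx$ would give $\mathrm{lc}(x)\mathrm{lc}(y)=q\,\mathrm{lc}(y)\mathrm{lc}(x)$, so $q=1$. For $q\ne1$ there is no such embedding, for any $\Gamma$.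

What survives is less than a ring. We can still let $K_i$ act, by linear maps, on a *space* that looks like a space of series: a real vector space valued in $G$, with a line in each degree. As real valued spaces the two spaces, one for $K_1$ and one for $K_2$, turn out to be isomorphic, and after identifying them both rings act on one space $H$. Inside $\mathrm{End}_{\mathbb R}(H)$ we look for a division ring $E$ that contains both, ordered by its action on the oriented lines.

For this plan both rings need the same real scalars in the center. Some care about scalars is unavoidable: in $\mathbb Q(\sqrt2)\otimes_{\mathbb Q}\mathbb Q(\sqrt2)$ the product of $\sqrt2\otimes1-1\otimes\sqrt2$ and $\sqrt2\otimes1+1\otimes\sqrt2$ is $0$. So from here to the end of Section 11, $K_1$ and $K_2$ are ordered division rings with $\mathbb R\subseteq Z(K_i)$, with natural valuations $v_i:K_i\to G_i\cup\{\infty\}$. The aim is: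

**Theorem 4.1.** If $K_1,K_2$ are ordered division rings with $\mathbb R\subseteq Z(K_i)$, there are an ordered division ring $E$ with $\mathbb R\subseteq Z(E)$ and order embeddings $K_i\to E$ over $\mathbb R$.

For the group $G$ we take the free product $G_1*G_2$. Its use appears in Section 11: a relation between values of alternating products can hold only for trivial reasons.

## 5. An order on the free product of two ordered groups

**Proposition 5.1** (Vinogradov 1949). If $G_1,G_2$ are ordered groups, then $\Gamma=G_1*G_2$ has a group order extending both given orders.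

We quote one fact (Serre, *Trees*, I.1.3, Prop. 4): the kernel $N$ of the natural map $\Gamma\to P=G_1\times G_2$ is free on the commutators $[a,b]=aba^{-1}b^{-1}$, $1\neq a\in G_1$, $1\ne b\in G_2$. Order $P$ lexicographically. It suffices to order $N$ invariantly under conjugation by all of $\Gamma$.

**Step 1: a filtration of $N$ with intersection $1$.** Let $\Delta$ be the augmentation ideal of $\mathbb Z[N]$ and $D_n=\{x\in N:x-1\in\Delta^n\}$ for $n\ge1$, so $D_1=N$. From $xy-1=(x-1)+(y-1)+(x-1)(y-1)$ and $x^{-1}-1=-x^{-1}(x-1)$, each $D_n$ is a subgroup, and $x\mapsto x-1$ induces an injective homomorphism $D_n/D_{n+1}\to\Delta^n/\Delta^{n+1}$ (because $\Delta^{2n}\subseteq\Delta^{n+1}$). Consider the Magnus homomorphism $\mu:\mathbb Z[N]\to\mathbb Z\langle\langle X_s\rangle\rangle$, $s\mapsto1+X_s$ for $s$ in the free basis, into noncommuting power series. It maps $\Delta$ to series without constant term, hence $\Delta^n$ to series of order $\ge n$. It is injective on $N$: in the image $\prod(1+X_{s_i})^{e_i}$ of a reduced word $s_1^{e_1}\cdots s_k^{e_k}$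 ($s_i\ne s_{i+1}$, $e_i\ne0$, $k\geq 1$), the monomial $X_{s_1}\cdots X_{s_k}$ arises only by taking the linear term of each factor, since its adjacent letters differ; its coefficient is $e_1\cdots e_k\ne0$. If $x\in\bigcap D_n$ then $\mu(x-1)=0$, so $x=1$.

**Step 2: the quotients $\Delta^n/\Delta^{n+1}$.** The map $N^{ab}\to\Delta/\Delta^2$, $x\mapsto x-1$, is an isomorphism; its inverse is $x-1\mapsto x$, which kills $\Delta^2$ because $(x-1)(y-1)=(xy-1)-(x-1)-(y-1)$. Multiplication gives a surjection $(\Delta/\Delta^2)^{\otimes n}\to\Delta^n/\Delta^{n+1}$. Followed by $\mu$ and passage to the degree-$n$ part, it sends the basis $(s_1-1)\otimes\cdots\otimes(s_n-1)$ to the distinct monomials $X_{s_1}\cdots X_{s_n}$; so it is injective. Hence $\Delta^n/\Delta^{n+1}\cong(N^{ab})^{\otimes n}$. All these maps are compatible with conjugation by $\Gamma$.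

**Step 3: the action of $\Gamma$ on $N^{ab}$.** Let $I_j\subset\mathbb Z[G_j]$ be the augmentation ideal, with basis $\{a-1\}_{a\ne1}$. Comparing bases, $[a,b]\mapsto(a-1)\otimes(b-1)$ is an isomorphism $N^{ab}\to I_1\otimes I_2\subseteq\mathbb Z[G_1]\otimes\mathbb Z[G_2]=\mathbb Z[P]$. It carries conjugation to left multiplication through $P$: for $x\in G_1$, $y\in G_2$ (with $[1,b]=[a,1]=1$),
$$x[a,b]x^{-1}=[xa,b]\,[x,b]^{-1},\qquad y[a,b]y^{-1}=[a,y]^{-1}[a,yb],$$
as one sees by writing out both sides, while $x(a-1)=(xa-1)-(x-1)$ and $y(b-1)=(yb-1)-(y-1)$. Since $I_1\otimes I_2$ is a direct summand of $\mathbb Z[P]$, we obtain $\Gamma$-equivariant embeddings $D_n/D_{n+1}\to\mathbb Z[P]^{\otimes n}=\mathbb Z[P^n]$, with diagonal left multiplication on the right side.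

**Step 4: the order.** Order $\mathbb Z[P^n]$ by the sign of the coefficient at the lexicographically least support element. Diagonal left multiplication preserves the lexicographic order of $P^n$, so this group order is invariant, and each $D_n/D_{n+1}$ receives a $\Gamma$-invariant group order. Call $x\in D_n\setminus D_{n+1}$ positive if its image in $D_n/D_{n+1}$ is. Products of positive elements $x\in D_n\setminus D_{n+1}$, $y\in D_m\setminus D_{m+1}$ are positive: if $n<m$ the product has the class of $x$, and if $n=m$ the classes add. So $N$ is ordered, invariantly under conjugation by $\Gamma$. Finally let $g>1$ in $\Gamma$ iff its image in $P$ is $>1$, or $g\in N$ is positive. This is a group order, and since $G_j\to P$ is an order embedding, it extends the orders of $G_1$ and $G_2$. $\square$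

We fix such an order on $G=G_1*G_2$.

## 6. Spherically complete valued spaces

**Definition (valued $\mathbb R$-space).** A real vector space $H$ with $w:H\to G\cup\{\infty\}$ such that $w(h)=\infty\iff h=0$, $w(rh)=w(h)$ for $r\in\mathbb R^\times$, and $w(h+h')\ge\min(w(h),w(h'))$. Put $H_g=\{w\ge g\}/\{w>g\}$. Balls are the sets $\{h':w(h'-h)\ge g\}$, $g\in G$. $H$ is *spherically complete* if every nonempty chain of balls has nonempty intersection. An extension $H\supseteq H_0$ is *immediate* if all $(H_0)_g\to H_g$ are bijective; equivalently, for each $0\neq h\in H$ there is $h_0\in H_0$ with $w(h-h_0)>w(h)$.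

**Example 6.1.** Let the value group be infinite cyclic, generated by $\tau=w(t)>1$. Then $\mathbb R((t))$ is immediate over $\mathbb R[t,t^{-1}]$. The latter is not spherically complete: an element of all balls with center $1+t+\cdots+t^n$ and radius $\tau^{n+1}$ would have all coefficients of $t^i$, $i\ge0$, equal to $1$.

Replacing $w$ by $aw$ ($a\in G$) preserves spherical completeness, and so do finite direct sums with the minimum of the values, because a ball is then a product of balls of the same radius.

**Lemma 6.2.** Let $H$ be spherically complete, $H'$ a valued $\mathbb R$-space, $\Phi:H\to H'$ linear with $w'(\Phi h)\ge w(h)$, and all induced maps $H_g\to H'_g$ bijective. Then $\Phi$ is a bijective isometry.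

*Proof.* It is isometric since the graded maps are injective. Suppose $z\notin\Phi(H)$. Consider the balls $B_h=\{h':w(h'-h)\ge w'(z-\Phi h)\}$, $h\in H$. If $w'(z-\Phi h)\le w'(z-\Phi h_2)$, then $w(h_2-h)=w'(\Phi h_2-\Phi h)\ge w'(z-\Phi h)$, so $B_{h_2}\subseteq B_h$; thus they form a chain. Let $h^*$ be in all of them. Then $w'(z-\Phi h^*)\ge w'(z-\Phi h)$ for all $h$. But graded surjectivity gives $h_1$ with $w'(z-\Phi(h^*+h_1))>w'(z-\Phi h^*)$, a contradiction. $\square$

**Lemma 6.3.** Let $H$ be immediate over $H_0$, $S$ spherically complete, $\Phi_0:H_0\to S$ a linear isometry onto its image. Then $\Phi_0$ extends to a linear isometry $H\to S$ onto its image.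

*Proof.* By Zorn take a maximal extension $\Phi$, on $H_1\supseteq H_0$, and suppose $h\in H\setminus H_1$. $H$ is immediate over $H_1$. The balls $\{s:w(s-\Phi h_1)\ge w(h-h_1)\}$, $h_1\in H_1$, form a chain as in Lemma 6.2; let $s$ lie in all of them. Given $h_1$, choose $h_2\in H_1$ with $w(h-h_1-h_2)>w(h-h_1)=w(h_2)$. Then $w(s-\Phi h_1-\Phi h_2)\ge w(h-h_1-h_2)>w(\Phi h_2)$, so $w(s-\Phi h_1)=w(\Phi h_2)=w(h-h_1)$. Hence $h\mapsto s$ extends $\Phi$ to an isometry on $H_1\oplus\mathbb Rh$, a contradiction. $\square$

**Lemma 6.4.** The space $\mathbb R((G))$ of series with well-ordered support, $w$ being the least support element, is spherically complete.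

*Proof.* For a chain of balls $\{w(s-s_i)\ge g_i\}$ put $s(g)=s_i(g)$ if $g<g_i$ for some $i$, and $s(g)=0$ otherwise. This is consistent: if the $i'$-th ball lies in the $i$-th, then $s_{i'},s_i$ agree below $g_i$. Below each $g_i$, $s$ agrees with $s_i$. A nonempty subset of the support of $s$ has an element below some $g_i$; its elements below $g_i$ lie in the support of $s_i$ and have a least one. So the support is well-ordered, and $s$ lies in all balls. $\square$

## 7. One space with two actions

**Proposition 7.1.** For $K=K_i$, $v=v_i$ there is a left $K$-space $H$ with a valuation $w:H\to G\cup\{\infty\}$ satisfying $w(xh)=v(x)w(h)$, spherically complete, with all $H_g$ oriented lines, such that each $x\in K_{>0}$ induces orientation-preserving maps $H_g\to H_{v(x)g}$.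

*Proof.* **Step 1: a small space with the right lines.** Let $Y$ represent the cosets $G_iy$ in $G_i\backslash G$, let $H^0=\bigoplus_{y\in Y}Ky$ and $w(\sum x_yy)=\min v(x_y)y$. The values $v(x_y)y$ lie in distinct cosets, so the minimum is attained once. Each $g\in G$ is uniquely $g_1y$, and $H^0_g$ is the oriented line $\mathrm{gr}_{g_1}K\cdot y$. Multiplication by $x\in K_{>0}$ preserves orientations.

**Step 2: a maximal immediate extension.** Consider immediate extensions of $H^0$ that are left $K$-spaces with $w(xh)=v(x)w(h)$. Choose $h_g\in H^0$ with $w(h_g)=g$. Such an extension is immediate over $\bigoplus_g\mathbb Rh_g$, so by Lemmas 6.3 and 6.4 the isometry $h_g\mapsto t^g$ extends to an isometry into $\mathbb R((G))$. Hence the cardinality is at most that of $\mathbb R((G))$. We may therefore restrict to extensions whose underlying sets lie in a fixed set $U\supseteq H^0$ of larger cardinality; unions of chains are again of this kind, so Zorn gives a maximal one, $H$. A proper extension of $H$ of the required kind could be copied into $U$ over $H$, so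 none exists. The lines of $H$ are those of $H^0$, so the statement on orientations holds.

**Step 3: $H$ is spherically complete.** Suppose a chain of balls $B_j=\{h:w(h-h_j)\ge g_j\}$ has empty intersection. We adjoin a new point $z$ that behaves like an element of the intersection. For $x\in K$, $h\in H$ the value $w(xh_j+h)$ is eventually constant as the balls decrease. This is clear for $x=0$. If $x\ne0$, it is $v(x)w(h_j+x^{-1}h)$; some $B_j$ does not contain $-x^{-1}h$, and for $B_{j'}\subseteq B_j$ we have $w(h_{j'}-h_j)\ge g_j>w(h_j+x^{-1}h)$, so $w(h_{j'}+x^{-1}h)=w(h_j+x^{-1}h)$. On $H\oplus Kz$ let $w(xz+h)$ be this eventual value. It is not $\infty$ unless $x=0$ and $h=0$. The inequality for sums and the rule $w(x'm)=v(x')w(m)$ hold because they hold at every $j$.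

The new space is immediate over $H$. An element outside $H$ is $x(z-h)$ with $x\ne0$, so by scaling we only approximate $z-h$. Choose $j$ with $h\notin B_j$; then $w(z-h)=w(h_j-h)<g_j$. Choose $j'$ with $h_j\notin B_{j'}$; then $B_{j'}\subseteq B_j$ and $w(z-h_j)=w(h_{j'}-h_j)\ge g_j$. So $w((z-h)-(h_j-h))>w(z-h)$ with $h_j-h\in H$. This contradicts the maximality of $H$. $\square$

**Identifying the two spaces.** Let $H^{(1)},H^{(2)}$ be as in Proposition 7.1 for $K_1,K_2$. Choose $h_g^{(i)}\in H^{(i)}$ of value $g$ with positive class. $H^{(1)}$ is immediate over $\bigoplus_g\mathbb Rh^{(1)}_g$, so by Lemma 6.3 the map $h_g^{(1)}\mapsto h_g^{(2)}$ extends to a linear isometry $H^{(1)}\to H^{(2)}$; its graded maps are nonzero maps of lines, so it is bijective by Lemma 6.2, and it preserves orientations. We identify the two spaces.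

So we have one spherically complete valued $\mathbb R$-space $H\ne0$ with oriented lines $H_g$, $g\in G$, that carries left $K_1$- and $K_2$-structures which agree on $\mathbb R$, with $w(xh)=v_i(x)w(h)$ for $x\in K_i$, and with every $x\in(K_i)_{>0}$ orientation-preserving. No relation between the two actions is asserted.

**Definition (the group $\mathcal G$).** $\mathcal G$ is the group of $\varphi\in\mathrm{Aut}_{\mathbb R}(H)$ for which there is $\gamma\in G$ with $w(\varphi h)=\gamma w(h)$ for all $h$, and whose maps $H_g\to H_{\gamma g}$ are either all orientation-preserving (sign $+$) or all orientation-reversing (sign $-$).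

Then $K_i^\times$ maps to $\mathcal G$, and the sign of $x\in K_i^\times$ becomes the sign in $\mathcal G$.

## 8. Linear systems in place of rational expressions

It is tempting to take all operators obtained from $K_1$ and $K_2$ by ring operations and inversion. This needs nonzero sums to be invertible, and $\mathcal G\cup\{0\}$ is not closed under sums: if $G\neq1$, on $\mathbb R((G))$ the map $\psi(\sum r_gt^g)=-\sum c_gr_gt^g$ with $c_1=1$ and $c_g=2$ for $g\ne1$ preserves $w$ and reverses all orientations, but $1+\psi$ is nonzero and kills $t^1$. The leading terms of a sum may cancel in some degrees and not in others. We must show that this never happens for operators built from $K_1$ and $K_2$. To control all rational expressions at once we write each as a system of linear equations of which each involves only $K_1$ or only $K_2$, and count unknowns against equations.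

**Definition (system).** A system is $(V,f_1,f_2)$ with $V$ a finite-dimensional real space and $f_i:V\to M_i$ $\mathbb R$-linear into finite-dimensional right $K_i$-spaces, $f_i(V)K_i=M_i$. Its solution space is $\mathrm{Sol}(V)=\ker\Phi$, where
$$\Phi:V\otimes_{\mathbb R}H\to\bigoplus_{i=1,2}M_i\otimes_{K_i}H,\qquad v\otimes h\mapsto(f_1(v)\otimes h,\ f_2(v)\otimes h).$$
For a subspace $V'\subseteq V$ put
$$\chi(V')=\dim V'-\dim_{K_1}f_1(V')K_1-\dim_{K_2}f_2(V')K_2 .$$

A functional $\ell\in V^*$ induces $\ell:V\otimes H\to H$. A subspace $V'$ gives the restricted system with targets $f_i(V')K_i$; these are direct summands of $M_i$, so $\mathrm{Sol}(V')=\mathrm{Sol}(V)\cap(V'\otimes H)$. For the same reason, replacing $M_i$ by $f_i(V)K_i$ does not change $\mathrm{Sol}(V)$, and we may ignore the condition $f_i(V)K_i=M_i$ in constructions.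

**Example 8.1.** Let $x\in K_1\setminus\mathbb R$, $y\in K_2\setminus\mathbb R$. To invert $x+y$ we solve $(x+y)p=u$. With unknowns $p,q,u$ this becomes $xp-q=0$ over $K_1$ and $yp+q-u=0$ over $K_2$. So $V=\mathbb R^3$ with basis $e_p,e_q,e_u$, $M_i=K_i$, $f_1$ takes the values $x,-1,0$ and $f_2$ the values $y,1,-1$. Then $\chi(V)=3-1-1=1$. The kernels of $f_1,f_2$ in $V$ are the lines $\mathbb Re_u$ and $\mathbb R(e_q+e_u)$, since $x,y\notin\mathbb R$; they are distinct, so a line has $\chi\le0$, and a plane has $\chi=2-1-1=0$. The next proposition says that solutions are then parametrized bijectively by $u$, and also by $p$.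

**Proposition 8.2.**
(a) If $\chi(V')\le0$ for all subspaces $V'\subseteq V$, then $\mathrm{Sol}(V)=0$.
(b) Suppose $\chi(V)=1$ and $\chi(V')\le0$ for all $V'\subsetneq V$. Then $\mathrm{Sol}(V)\ne0$; every $0\ne\ell\in V^*$ gives a bijection $\ell:\mathrm{Sol}(V)\to H$; and $\ell'\circ\ell^{-1}\in\mathcal G$ for nonzero $\ell,\ell'$.

Sections 9–11 prove this. First let us see that it suffices.

*Proof of Theorem 4.1 from Proposition 8.2.* Let $E$ be the set of $a\in\mathrm{End}_{\mathbb R}(H)$ for which there are a system $V$ and $\ell_0,\ell_1\in V^*$ such that $\ell_0:\mathrm{Sol}(V)\to H$ is bijective and $\ell_1=a\circ\ell_0$ on $\mathrm{Sol}(V)$.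

**Step 1: $E$ is a ring containing $K_1,K_2$, closed under inverses of bijective elements.** For $x\in K_1$ take $V=\mathbb R^2$, $M_1=K_1$, $f_1(e_0)=x$, $f_1(e_1)=-1$, $M_2=0$. The solutions are $e_0\otimes h+e_1\otimes xh$; use $\ell_0=e_0^*$, $\ell_1=e_1^*$. The same works for $K_2$. For $a,b\in E$ given by $(V,\ell_0,\ell_1)$ and $(V',\ell'_0,\ell_1')$ take $V\oplus V'$ with targets $M_i\oplus M_i'$, and add to the first target a summand $K_1$ and to the first map the component $\ell_1(v)-\ell_0'(v')\in\mathbb R\subseteq K_1$. The solutions are the pairs $(y,y')\in\mathrm{Sol}(V)\oplus\mathrm{Sol}(V')$ with $\ell_0'(y')=\ell_1(y)$. Here $y$ is arbitrary and determines $y'$, so $\ell_0$ is bijective on solutions, and $\ell_1'(y')=b\ell_0'(y')=b\ell_1(y)=ba\,\ell_0(y)$. Thus $ba\in E$. With the component $\ell_0(v)-\ell_0'(v')$ instead, the functionals $\ell_0$ and $\ell_1-\ell_1'$ define $a-b$. If $a$ is bijective, interchanging $\ell_0$ and $\ell_1$ defines $a^{-1}$.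

**Step 2: every $0\ne a\in E$ lies in $\mathcal G$.** Let $(V,\ell_0,\ell_1)$ define $a$. As $\mathrm{Sol}(V)\cong H\ne0$, part (a) gives a subspace with $\chi\ge1$. Let $V'$ be a minimal one; $V'\neq0$ since $\chi(0)=0$. For a hyperplane $V''\subset V'$ we have $0\ge\chi(V'')\ge\chi(V')-1$, so $\chi(V')=1$, and (b) applies to $V'$. We have $0\ne\mathrm{Sol}(V')\subseteq\mathrm{Sol}(V)$ and $\ell_0$ is injective there, so $\ell_0|_{V'}\ne0$. By (b) $\ell_0$ maps $\mathrm{Sol}(V')$ onto $H$, hence $\mathrm{Sol}(V')=\mathrm{Sol}(V)$. So $a=\ell_1\ell_0^{-1}$ is $0$ (if $\ell_1|_{V'}=0$) or lies in $\mathcal G$.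

**Step 3: the order.** By Steps 1 and 2, $E$ is a division ring. Order the group $H$ by $h>0$ iff the class of $h$ in $H_{w(h)}$ is positive. This is a total group order: for two positive elements, either the one of strictly smaller value determines the class of the sum, or the values agree and the positive classes add to a positive class. Elements of $\mathcal G$ of sign $+$ map $H_{>0}$ into itself, those of sign $-$ map it into $-H_{>0}$. Let $P$ be the set of nonzero elements of $E$ of sign $+$; by Step 2 these are exactly the $a\in E$ with $a(H_{>0})\subseteq H_{>0}$. So $P+P\subseteq P$ and $PP\subseteq P$, and for $0\ne a\in E$ exactly one of $a,-a$ is in $P$. Thus $E$ is an ordered division ring. Positive elements of $K_i$ have sign $+$, so $K_i\to E$ is an order embedding. The two embeddings agree on $\mathbb R$, which is central in $E\subseteq\mathrm{End}_{\mathbb R}(H)$. $\square$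

## 9. Norms and their orthogonal bases

To prove Proposition 8.2 we look at leading terms. This needs weights on $V$, and weights on $M_i$ that match them. In this section $K=K_i$, $v=v_i$, and $M$ is a finite-dimensional right $K$-space.

**Definition (norm).** A norm is $\nu:M\to G\cup\{\infty\}$ with $\nu(m)=\infty\iff m=0$, $\nu(mk)=\nu(m)v(k)$ and $\nu(m+m')\ge\min(\nu(m),\nu(m'))$. A basis $(m_j)$ is *orthogonal* if $\nu(\sum m_jk_j)=\min\nu(m_j)v(k_j)$. $\nu$ is *cartesian* if an orthogonal basis exists.

For instance, let $K=\mathbb R((t))$, $M=K^2$, $\nu(k_1,k_2)=\min(v(k_1),v(k_2))$. The standard basis is orthogonal. The basis $(1,0),(1,t)$ is not: both vectors have norm $1$, but their difference has norm $v(t)>1$.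

**(9.1)** If $C\subseteq M$ is a subspace and $\nu(x+c)\le\nu(x)$ for all $x\in mK$, $c\in C$, then $\nu(x+c)=\min(\nu(x),\nu(c))$ for all such $x,c$. Only the case $\nu(x)=\nu(c)$ needs the hypothesis.

**Lemma 9.2.** If $\nu$ is cartesian and $U\subseteq M$ a subspace, some orthogonal basis of $M$ contains a basis of $U$. In particular $\nu|_U$ is cartesian.

*Proof.* Induct on $\dim M$; let $U\ne0$. Let $0\ne u=\sum m_jk_j\in U$ with $(m_j)$ orthogonal and $\nu(u)=\nu(m_{j_0})v(k_{j_0})$. For $z\in M_1=\sum_{j\ne j_0}m_jK$ the $m_{j_0}$-component of $uc+z$ is $k_{j_0}c$, so $\nu(uc+z)\le\nu(m_{j_0})v(k_{j_0}c)=\nu(uc)$. By (9.1), $\nu(uc+z)=\min(\nu(uc),\nu(z))$. Since $U=uK\oplus(U\cap M_1)$, apply induction to $U\cap M_1\subseteq M_1$. $\square$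

**Lemma 9.3.** Two cartesian norms $\nu_1,\nu_2$ on $M$ have a common orthogonal basis.

*Proof.* Let $(m_j)$ be $\nu_1$-orthogonal and let $\rho=\min_j\nu_2(m_j)\nu_1(m_j)^{-1}$ be attained at $j=1$. Then $\nu_2\ge\rho\nu_1$ on $M$, with equality on $m_1K$. Let $C$ be a $\nu_2$-orthogonal complement of $m_1K$ (Lemma 9.2). For $c\in C$,
$$\nu_1(m_1k+c)\le\rho^{-1}\nu_2(m_1k+c)\le\rho^{-1}\nu_2(m_1k)=\nu_1(m_1k),$$
so by (9.1) $C$ is $\nu_1$-orthogonal to $m_1K$ too. Both norms are cartesian on $C$; induct. $\square$

**Definition (filtration).** A filtration on a finite-dimensional real space $V$ is an $\eta:V\to G\cup\{\infty\}$ making $V$ a valued $\mathbb R$-space. Put $V_a=\{\eta\ge a\}/\{\eta>a\}$ and $\mathrm{gr}V=\bigoplus V_a$.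

Nonzero vectors with distinct values are independent, so $\eta$ takes finitely many values on $V\setminus0$, and $\dim\mathrm{gr}V=\dim V$. Lifting a homogeneous basis of $\mathrm{gr}V$ gives an *adapted* basis $(e_p)$: with $a_p=\eta(e_p)$, $\eta(\sum r_pe_p)=\min\{a_p:r_p\ne0\}$.

**Lemma 9.4.** Let $f:V\to M$ be $\mathbb R$-linear with $f(V)K=M$, and $(e_p)$ adapted to $\eta$. Put
$$\nu_\eta(m)=\max\Big\{\min_pa_pv(k_p):\ m=\sum_p f(e_p)k_p\Big\}.$$
The maximum exists. $\nu_\eta$ is a cartesian norm with an orthogonal basis $\{f(e_p)\}_{p\in I}$ for some set $I$ of indices, and $\nu_\eta(f(e_p))=a_p$ for $p\in I$. It is the least norm $\nu$ with $\nu(f(u))\ge\eta(u)$ for all $u\in V$; so it does not depend on $(e_p)$.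

*Proof.* Given a nontrivial relation $\sum f(e_p)k_p=0$, choose $p_0$ with $k_{p_0}\ne0$ minimizing $a_pv(k_p)$, and multiply on the right so that $k_{p_0}=-1$. Then $f(e_{p_0})=\sum_{p\ne p_0}f(e_p)k_p$ with $a_pv(k_p)\ge a_{p_0}$. Substituting this in a representation $m=\sum f(e_p)k'_p$ gives the coefficients $k'_p+k_pk'_{p_0}$, and
$$a_pv(k'_p+k_pk'_{p_0})\ge\min\big(a_pv(k'_p),\ a_{p_0}v(k'_{p_0})\big).$$
So the minimum is not lowered and $e_{p_0}$ may be dropped. Continue until a basis remains. Every representation of $m$ has a minimum at most that of its unique representation in this basis; this gives all claims except leastness. For $u=\sum r_pe_p$ we have $f(u)=\sum f(e_p)r_p$, so $\nu_\eta(f(u))\ge\eta(u)$. Any norm $\nu$ with $\nu(f(u))\ge\eta(u)$ has $\nu(\sum f(e_p)k_p)\ge\min a_pv(k_p)$. $\square$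

For $\nu=\nu_\eta$ write $M_b=\{\nu\ge b\}/\{\nu>b\}$ and $\mathrm{gr}M=\bigoplus_bM_b$. Multiplication by $k\in K^\times$ gives isomorphisms $M_b\to M_{bv(k)}$, so $\mathrm{gr}M$ is a graded module over $\mathrm{gr}K$. A graded $\mathrm{gr}K$-submodule $S$ has a dimension $\sum_{\kappa\in G/G_i}\dim_{\mathbb R}S_{b_\kappa}$, with $b_\kappa\in\kappa$ arbitrary. If $(m_j)$ is orthogonal, $M_b$ has as basis the classes of $m_jk$ with $\nu(m_j)v(k)=b$, one for each $j$ with $\nu(m_j)\in bG_i$; hence $\dim\mathrm{gr}M=\dim_KM$. The map $f$ induces $\bar f:V_a\to M_a$. For a graded subspace $W\subseteq\mathrm{gr}V$ let $S(W)$ be the $\mathrm{gr}K$-submodule generated by $\bar f(W)$. By Lemma 9.4, $S(\mathrm{gr}V)=\mathrm{gr}M$.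

## 10. Balancing the weights

Let $(V,f_1,f_2)$ be a system and $\eta$ a filtration of $V$, with the norms $\nu_\eta$ on $M_1,M_2$. For graded $W\subseteq\mathrm{gr}V$ put $r_i(W)=\dim S_i(W)$ and
$$\chi(W)=\dim W-r_1(W)-r_2(W),$$
so $\chi(\mathrm{gr}V)=\chi(V)$. Since $S(W+W')=S(W)+S(W')$ and $S(W\cap W')\subseteq S(W)\cap S(W')$, we have $\chi(W+W')+\chi(W\cap W')\ge\chi(W)+\chi(W')$. Hence the maximizers of $\chi$ are closed under intersection. Let $W(\eta)$ be the smallest graded $W$ with $\chi(W)=h(\eta):=\max\chi\ge\chi(0)=0$, and $d(\eta)=\dim W(\eta)$.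

The graded count can exceed the true count if the weights are badly chosen.

**Example 10.1.** Let $x\in K_1^\times$, $V=\langle p,q\rangle$, $M_1=K_1$, $f_1(p)=x$, $f_1(q)=-1$, $M_2=0$ (the system $xp=q$). Let $p,q$ be adapted with $\eta(p)=a$, $\eta(q)=b$ and suppose $v(x)\neq1$. Then $\nu_\eta(1)=\max(b,av(x)^{-1})$. If $b>av(x)^{-1}$, then $\nu_\eta(x)=bv(x)>a$, so $\bar f_1(\bar p)=0$ and $W(\eta)=\langle\bar p\rangle$, $h=1$, $d=1$. If $b=av(x)^{-1}$, then $\bar f_1$ kills neither vector; as $a\neq b$, the graded lines are $\langle\bar p\rangle,\langle\bar q\rangle$, both with $\chi=0$, so $h=1$, $d=2$. Making $d$ large balances the weights. Now add the equation $yp=q$ with $y\in K_2^\times$: $f_2(p)=y$, $f_2(q)=-1$. Then $\chi(V)=0$. If $b$ is smaller than both $av(x)^{-1}$ and $av(y)^{-1}$, then $\bar f_1,\bar f_2$ both kill $\bar q$ and $h(\eta)\ge1$. If $b=av(x)^{-1}>av(y)^{-1}$, then $\chi(\langle\bar p\rangle)=1-1-0$, $\chi(\langle\bar q\rangle)=1-1-1$ and $\chi(\mathrm{gr}V)=0$, so $h(\eta)=0$. Making $h$ small removes such false solutions.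

**Lemma 10.2.** Choose $\eta$ with $h=h(\eta)$ minimal and, among those, $d=d(\eta)$ maximal. Then some subspace $V'\subseteq V$ has $\dim V'=d$ and $\chi(V')=h$.

The proof takes a lift $V^e$ of $W=W(\eta)$ and perturbs $\eta$ by raising the weight on $V^e$ by $\varepsilon>1$. A bad lift is detected at a first critical $\varepsilon$, and extremality of $\eta$ then tells us how to correct the lift.

**Step 1: set-up.** Put $W=W(\eta)$, $n=\dim V$. Call an $\eta$-adapted basis $e=(e_1,\dots,e_n)$ *good* if the classes of $e_1,\dots,e_d$ form a basis of $W$. Put $a_p=\eta(e_p)$, $V^e=\langle e_1,\dots,e_d\rangle$. For $\varepsilon>1$ in $G$ let $\eta_{\varepsilon,e}$ be the filtration with adapted basis $e$ and values $\varepsilon a_p$ $(p\le d)$, $a_q$ $(q>d)$.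

**Step 2: comparing $S(W)$ with $f(V^e)K$.** Fix a good $e$ and one side, $M=M_i$, $\nu=\nu_\eta$, $f=f_i$. Let $M^e=f(V^e)K$, and let $\nu^W$ be the norm on $M^e$ given by Lemma 9.4 for $V^e$ with adapted basis $e_1,\dots,e_d$ and values $a_1,\dots,a_d$. By leastness $\nu^W\le\nu|_{M^e}$. By Lemmas 9.2 and 9.3 there is a basis $(m_j)$ of $M^e$ orthogonal for both. Put $\alpha_j=\nu^W(m_j)\le\beta_j=\nu(m_j)$.

The space $S(W)_b$ is the image in $M_b$ of $\{m\in M^e:\nu^W(m)\ge b\}$, since these $m$ are the sums $\sum_{p\le d}f(e_p)k_p$ with $a_pv(k_p)\ge b$, and terms with $a_pv(k_p)>b$ have class $0$. Write such an $m$ as $\sum m_jk_j$; then $\alpha_jv(k_j)\ge b$. A nonzero summand with $\alpha_j<\beta_j$ has $\nu(m_jk_j)=\beta_jv(k_j)>\alpha_jv(k_j)\ge b$ and contributes $0$. So $S(W)_b$ has as basis the classes of the $m_jk$ with $\alpha_j=\beta_j$, $\beta_jv(k)=b$ (one $k$ for each such $j$ with $\beta_j\in bG_i$). In particular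
$$r(W)=\#\{j:\alpha_j=\beta_j\},\qquad(1)$$
and by $\nu$-orthogonality the class of $m_j$ in $M_{\beta_j}$ is not in $S(W)$ if $\alpha_j<\beta_j$. Let $\varepsilon_c=\min\{\beta_j\alpha_j^{-1}:\alpha_j<\beta_j\}\in G_{>1}\cup\{\infty\}$.

**Step 3: the perturbed graded spaces.** Let $\varepsilon>1$, $\tilde\eta=\eta_{\varepsilon,e}$, $\tilde\nu=\nu_{\tilde\eta}$; tildes denote objects for $\tilde\eta$. Since $\eta\le\tilde\eta\le\varepsilon\eta$, leastness gives $\nu\le\tilde\nu\le\varepsilon\nu$. So the identity maps induce
$$\mathrm{gr}V\to\widetilde{\mathrm{gr}}V\to\mathrm{gr}V(\varepsilon),\qquad \mathrm{gr}M\xrightarrow{\ \iota\ }\widetilde{\mathrm{gr}}M\xrightarrow{\ \pi\ }\mathrm{gr}M(\varepsilon),$$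
compatible with the maps induced by $f$. The second maps send degree $b$ to degree $\varepsilon^{-1}b$ of $\mathrm{gr}V$, $\mathrm{gr}M$; the maps on $M$ are $\mathrm{gr}K$-linear. We have $\pi\iota=0$, because an element of $\nu$-value $b$ has class $0$ in degree $\varepsilon^{-1}b<b$. The first map on $V$ has kernel $W$ and image $Z$, the span of the classes of $e_q$, $q>d$. The second has kernel $Z$ and image $W$. Let $W^e\subseteq\widetilde{\mathrm{gr}}V$ be the span of the classes of $e_1,\dots,e_d$, a complement of $Z$. By compatibility, $\iota$ maps $S$ of a subspace of $\mathrm{gr}V$ onto $\tilde S$ of its image, and $\pi$ maps $\tilde S(Y)$ onto $S$ of the image of $Y$.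

**Step 4, Claim A: if $\varepsilon\le\varepsilon_c$, then $\ker\iota=S(W)$.** This controls what is lost in passing to $\widetilde{\mathrm{gr}}M$. "$\supseteq$": $\tilde\nu(f(e_p))\ge\varepsilon a_p>a_p$ for $p\le d$. "$\subseteq$": let $\nu(m)=b<\tilde\nu(m)$. Split a representation of $m$ that attains $\tilde\nu(m)$ into its parts with $p\le d$ and with $q>d$: $m=m'+m''$ with $m'\in M^e$, $\varepsilon\nu^W(m')>b$, $\nu(m'')>b$. So $m,m'$ have the same class in $M_b$. Write $m'=\sum m_jk_j$; all $\beta_jv(k_j)\ge b$. If $\beta_jv(k_j)=b$ and $\alpha_j<\beta_j$, then $\varepsilon\nu^W(m')\le\varepsilon\alpha_jv(k_j)\le\beta_jv(k_j)=b$, a contradiction. So only indices with $\alpha_j=\beta_j$ contribute to the class, and it is in $S(W)$.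

**Step 5, Claim B: $\tilde r(W^e)=r(W)$ if $\varepsilon<\varepsilon_c$, and $\tilde r(W^e)>r(W)$ if $\varepsilon=\varepsilon_c$.** So the first jump of $\tilde r(W^e)$ measures the defect of the lift. Since $\pi$ maps $\tilde S(W^e)$ onto $S(W)$, we have $\tilde r(W^e)\ge r(W)$. As in Step 2, $\tilde S(W^e)_b$ is the image in $\widetilde{\mathrm{gr}}_bM$ of $\{m\in M^e:\varepsilon\nu^W(m)\ge b\}$, and $\tilde\nu\ge\varepsilon\nu^W$ on $M^e$. Let $m=\sum m_jk_j$ be such an element, so $\varepsilon\alpha_jv(k_j)\ge b$. If $\varepsilon<\varepsilon_c$, $\alpha_j<\beta_j$ and $k_j\ne0$, then $\tilde\nu(m_jk_j)\ge\beta_jv(k_j)>\varepsilon\alpha_jv(k_j)\ge b$. So only $j$ with $\alpha_j=\beta_j$ contribute, and only if $\varepsilon\alpha_jv(k_j)=b$. Hence $\tilde r(W^e)\le r(W)$ by (1). If $\varepsilon=\varepsilon_c=\beta_j\alpha_j^{-1}$ for some $j$ with $\alpha_j<\beta_j$, then $\varepsilon\nu^W(m_j)=\beta_j$, so the class of $m_j$ in $\widetilde{\mathrm{gr}}_{\beta_j}M$ lies in $\tilde S(W^e)$. It equals $\iota$ of the class of $m_j$ in $M_{\beta_j}$, which is not in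 $S(W)$; so it is nonzero by Claim A, and it lies in $\ker\pi$. So $\tilde r(W^e)\ge r(W)+1$.

**Step 6: both sides together.** Put $\varepsilon_c(e)=\min(\varepsilon_c^{(1)},\varepsilon_c^{(2)})$. By Claim B, if $\varepsilon_c(e)$ is finite, it is the least $\varepsilon>1$ such that $\tilde r_i(W^e)>r_i(W)$ for some $i$ (computed for $\eta_{\varepsilon,e}$); if it is $\infty$, there is no such $\varepsilon$. If $\varepsilon_c(e)=\infty$ for some good $e$, then on both sides all $\alpha_j=\beta_j$, so $\dim f_i(V^e)K_i=r_i(W)$ by (1), and $V'=V^e$ satisfies the lemma.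

**Step 7: using extremality when $\varepsilon:=\varepsilon_c(e)<\infty$.** Take $\tilde\eta=\eta_{\varepsilon,e}$. For graded $Y\subseteq\widetilde{\mathrm{gr}}V$ let $\bar Y\subseteq W$ be its image in $\mathrm{gr}V(\varepsilon)$, and let $\hat Z\supseteq W$ be the preimage of $Y\cap Z$ in $\mathrm{gr}V$. Then $\pi_i$ maps $\tilde S_i(Y)$ onto $S_i(\bar Y)$ and kills $\tilde S_i(Y\cap Z)=\iota_i(S_i(\hat Z))$, which by Claim A has dimension $r_i(\hat Z)-r_i(W)$. So
$$\tilde r_i(Y)\ge r_i(\hat Z)-r_i(W)+r_i(\bar Y),\qquad\dim Y=\dim\hat Z-\dim W+\dim\bar Y,$$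
and $\tilde\chi(Y)\le\chi(\hat Z)-h+\chi(\bar Y)\le\chi(\bar Y)\le h$. Hence $h(\tilde\eta)\le h$, and $h(\tilde\eta)=h$ by minimality. Let $Y=W(\tilde\eta)$. Then $\chi(\bar Y)=h$ and $\bar Y\subseteq W$, so $\bar Y=W$, as $W$ is the smallest maximizer. By maximality of $d$, $\dim Y\le d=\dim W$; so $Y\cap Z=0$ and $Y$ is a graded complement of $Z$. From $\tilde\chi(Y)=h=\chi(W)$, $\dim Y=\dim W$ and $\tilde r_i(Y)\ge r_i(\bar Y)=r_i(W)$ we get
$$\tilde r_i(Y)=r_i(W)\qquad(i=1,2).\qquad(2)$$

**Step 8: correcting the lift.** By Claim B, $\tilde r_i(W^e)>r_i(W)$ for some $i$, so $Y\ne W^e$. Both are graded complements of $Z$, so $Y$ has a basis $\tilde e_p+\zeta_p$ $(p\le d)$, where $\tilde e_p$ is the class of $e_p$ and $\zeta_p\in Z$ is homogeneous of degree $\varepsilon a_p$, that is, a combination of classes of $e_q$ with $q>d$, $a_q=\varepsilon a_p$; some $\zeta_p\ne0$. So $\varepsilon_c(e)$ belongs to the finite set $\mathcal Q=\{a_qa_p^{-1}:p\le d<q\}$, which depends only on $(\eta,W)$. Let $e'_p=e_p+z_p$ for $p\le d$, where $z_p$ is the same combination of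 the vectors $e_q$, and $e_q'=e_q$ for $q>d$.

As $\eta(z_p)\ge\varepsilon a_p>a_p$, $e'$ is adapted to $\eta$ with the same classes as $e$, so it is good. For $1<\varepsilon'<\varepsilon$ the vector $z_p$ has $\eta_{\varepsilon',e}$-value $\ge\varepsilon a_p>\varepsilon'a_p$, so $e'$ is adapted to $\eta_{\varepsilon',e}$ with the same values and classes; hence $\eta_{\varepsilon',e'}=\eta_{\varepsilon',e}$, $W^{e'}=W^e$, and $\tilde r_i(W^{e'})=r_i(W)$ by Claim B for $e$. For $\varepsilon'=\varepsilon$, the classes $\tilde e_p+\zeta_p$ and those of $e_q$ $(q>d)$ form a basis of $\widetilde{\mathrm{gr}}V$, so $e'$ is adapted to $\eta_{\varepsilon,e}$ with the same values; hence $\eta_{\varepsilon,e'}=\eta_{\varepsilon,e}$, $W^{e'}=Y$, and $\tilde r_i(W^{e'})=r_i(W)$ by (2). By the characterization in Step 6, $\varepsilon_c(e')>\varepsilon_c(e)$.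

So for every good $e$ we have $\varepsilon_c(e)\in\mathcal Q\cup\{\infty\}$, and a good $e$ with $\varepsilon_c(e)$ maximal has $\varepsilon_c(e)=\infty$. By Step 6 the lemma follows. $\square$

## 11. Leading terms live on a forest

**Graded equations.** Fix a system, a filtration $\eta$, an adapted basis $(e_p)$ with values $a_p$, and $\nu_\eta$-orthogonal bases of $M_1$ and $M_2$. Norm $V\otimes H$ by $\sum e_p\otimes y_p\mapsto\min a_pw(y_p)$, and $M\otimes_KH$ by $\sum m_j\otimes h_j\mapsto\min b_jw(h_j)$, $b_j=\nu(m_j)$. Writing $m=\sum m_jk_j$ we get $m\otimes h=\sum m_j\otimes k_jh$, which has norm $\nu(m)w(h)$; since $\nu(f(e_p))\ge a_p$, the map $\Phi$ does not decrease norms. In degree $c\in G$ it induces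
$$\Phi_c:\ \bigoplus_pH_{a_p^{-1}c}\to\bigoplus_jH_{b_j^{-1}c}\qquad(\text{bases of }M_1\text{ and }M_2).$$
If $f(e_p)=\sum_jm_jk_{jp}$, then $b_jv(k_{jp})\ge a_p$, and the $j$-component of $\Phi_c((\xi_p)_p)$ is $\sum_pk_{jp}\xi_p$ over those $p$ with $v(k_{jp})=b_j^{-1}a_p$.

**The forest.** Let $\mathcal T$ be the bipartite graph with edge set $G$ and vertex set $G/G_1\sqcup G/G_2$, the edge $a$ joining $aG_1$ and $aG_2$. It has no circuits: a circuit of distinct edges $a_1,\dots,a_{2s}$ gives, up to numbering, $a_1^{-1}a_2\in G_1\setminus1$, $a_2^{-1}a_3\in G_2\setminus1$, …, $a_{2s}^{-1}a_1\in G_2\setminus1$ with product $1$, contradicting the normal form in $G_1*G_2$. A set of edges is regarded as a graph together with the vertices of its edges; we write $\kappa\cap T'$ for the edges of $T'$ at the vertex $\kappa$.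

**Lemma 11.1.** Let $0\ne(\xi_p)\in\ker\Phi_c$ and $T'=\{a_p:\xi_p\ne0\}$. For $a\in T'$ write $\xi_p=s_p\lambda_a$ for all $p$ with $a_p=a$, where $s_p\in\mathbb R$ and $\lambda_a$ is a generator of the line $H_{a^{-1}c}$; put $v_a=\sum_{a_p=a}s_p\bar e_p\in V_a\setminus0$ and $W=\bigoplus_{a\in T'}\mathbb Rv_a$. Then $\chi(W)\ge$ (number of connected components of $T'$ in $\mathcal T$) $\ge1$.

*Proof.* A relation at each vertex of $T'$ will lower the ranks. Let $\kappa=bG_1$ be a vertex of $T'$ and $K=K_1$. For $a\in\kappa\cap T'$ choose $x_a\in K$ with $v(x_a)=a^{-1}b$. Let $\lambda$ generate $H_{b^{-1}c}$ and $\lambda_a=\theta_ax_a\lambda$, $\theta_a\in\mathbb R^\times$. For $j$ with $b_j\in\kappa$, the equality $v(k_{jp})=b_j^{-1}a_p$ forces $a_p\in\kappa$, so the $j$-component of the kernel condition is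
$$\sum_{a\in\kappa\cap T'}\ \sum_{a_p=a,\ v(k_{jp})=b_j^{-1}a}s_p\theta_a\,k_{jp}x_a\lambda=0\quad\text{in }H_{b_j^{-1}c}.$$
The map $\mathrm{gr}_{b_j^{-1}b}K\to H_{b_j^{-1}c}$, $\bar k\mapsto k\lambda$, is an isomorphism of lines, and $M_b$ is the direct sum of the lines $m_j\,\mathrm{gr}_{b_j^{-1}b}K$ over $j$ with $b_j\in\kappa$. So these conditions, for all such $j$, say exactly
$$\sum_{a\in\kappa\cap T'}\theta_a\,\bar f(v_a)x_a=0\quad\text{in }M_b.\qquad(3)$$
$S_1(W)_b$ is spanned by the $\bar f(v_a)x_a$, $a\in\kappa\cap T'$, so $\dim S_1(W)_b\le|\kappa\cap T'|-1$. The same holds at vertices of type $2$, and $S_i(W)_b=0$ if $bG_i$ is not a vertex of $T'$. Every edge has exactly two vertices, so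
$$\chi(W)\ge|T'|-\sum_\kappa(|\kappa\cap T'|-1)=\#\text{vertices}-\#\text{edges}=\#\text{components},$$
the last because $T'$ is a finite forest. $\square$

*Proof of Proposition 8.2(a).* Take $\eta$ as in Lemma 10.2. The lemma gives $V'$ with $\chi(V')=h(\eta)\ge0$, so $h(\eta)=0$. By Lemma 11.1 all $\Phi_c$ are injective, hence $\Phi$ is injective. $\square$

*Proof of Proposition 8.2(b).* Take $\eta$ as in Lemma 10.2.

**Step 1: the leading terms form a tree.** We have $h(\eta)\ge\chi(\mathrm{gr}V)=1$, so the $V'$ of Lemma 10.2 has $\chi(V')\ge1$. Hence $V'=V$, $h(\eta)=1$, $d(\eta)=n=\dim V$; that is, $\mathrm{gr}V$ is the only graded subspace with $\chi\ge1$. Source and target of $\Phi_c$ have dimensions $n$ and $\dim M_1+\dim M_2=n-1$, so $\ker\Phi_c\ne0$. For $0\ne(\xi_p)\in\ker\Phi_c$ the $W$ of Lemma 11.1 must be $\mathrm{gr}V$. So all $V_a$ have dimension $\le1$, i.e. the $a_p$ are distinct; all $\xi_p\ne0$; $T':=\{a_p:\xi_p\neq0\}$ is $T:=\{a_1,\dots,a_n\}$; and since $\chi=1$, $T$ is connected, i.e. a tree. Consequently $\dim\ker\Phi_c=1$, since two independent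 elements would yield a nonzero one with a zero coordinate.

From now on index the basis by $T$: $e_a$ is the basis vector of value $a$.

**Step 2: the kernel is the same in every degree.** This is the uniformity that was missing for general sums in $\mathcal G$. Root $T$ at the edge $a_1$. Let $x_{a_1}=1$. If $a'\ne a_1$ and $a$ is the preceding edge on the path from $a_1$ to $a'$, sharing with $a'$ a vertex of type $i$, choose $z_{a'}\in K_i$ with $v_i(z_{a'})=a'^{-1}a$ and let $x_{a'}=z_{a'}x_a\in\mathcal G$. So $x_a$ is a product of elements of $K_1^\times\cup K_2^\times$ and multiplies $w$ by $a^{-1}a_1$. At a vertex $\kappa$ of $T$ let $a_\kappa$ be the edge of $\kappa\cap T$ nearest the root; then $x_a=z_ax_{a_\kappa}$ for the other $a\in\kappa\cap T$. For $0\ne l\in H_{a_1^{-1}c}$, every element of $\bigoplus_aH_{a^{-1}c}$ has the form $(t_ax_al)_{a\in T}$, $t_a\in\mathbb R$. The computation leading to (3), with $b=a_\kappa$ and $\lambda=x_{a_\kappa}l$, shows that it lies in $\ker\Phi_c$ iff for all vertices $\kappa$ of $T$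
$$t_{a_\kappa}\bar f(\bar e_{a_\kappa})+\sum_{a\in\kappa\cap T,\ a\ne a_\kappa}t_a\,\bar f(\bar e_a)z_a=0\quad\text{in }M_{a_\kappa},$$
with $M,f$ of the type of $\kappa$. (Components $j$ with $b_j$ in no vertex of $T$ give empty sums.) These conditions do not involve $c$ or $l$. By Step 1 their solutions form a line of vectors without zero coordinates. So there are $t_a\in\mathbb R^\times$, $t_{a_1}=1$, with
$$\ker\Phi_c=\{(t_ax_al)_a:l\in H_{a_1^{-1}c}\}\quad\text{for all }c.\qquad(4)$$

**Step 3: from leading terms to solutions.** Write $y=\sum_ae_a\otimes y_a$. The map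
$$\Phi^+:V\otimes H\to(M_1\otimes H)\oplus(M_2\otimes H)\oplus H,\qquad y\mapsto(\Phi y,\,y_{a_1}),$$
with norm $a_1w$ on the last summand, does not decrease norms. It is injective in each degree by (4), hence bijective in each degree, both sides having dimension $n$. $V\otimes H$ is spherically complete, so by Lemma 6.2 $\Phi^+$ is a bijective isometry. So for every $s\in H$ there is a unique solution $\sum_ae_a\otimes\varphi_a(s)$ with $\varphi_{a_1}(s)=s$. It has norm $a_1w(s)$, and for $s\ne0$, by (4), $\varphi_a(s)$ has leading term $t_ax_a\bar s$ in $H_{a^{-1}a_1w(s)}$.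

**Step 4: functionals.** Let $0\ne\ell=\sum\ell_ae_a^*$ and let $a$ be the largest element of $T$ with $\ell_a\ne0$. For $a'<a$ we have $a'^{-1}a_1w(s)>a^{-1}a_1w(s)$. So $\varphi_\ell(s):=\sum_{a'}\ell_{a'}\varphi_{a'}(s)$, the value of $\ell$ on the solution, has leading term $\ell_at_ax_a\bar s$. Thus $w(\varphi_\ell(s))=a^{-1}a_1w(s)$, and on the lines $\varphi_\ell$ acts as $\ell_at_ax_a$, which preserves all orientations or reverses all. By Lemma 6.2, with the norm on the target shifted by $(a^{-1}a_1)^{-1}$, $\varphi_\ell$ is bijective; so $\varphi_\ell\in\mathcal G$. Hence $\ell:\mathrm{Sol}(V)\to H$ is bijective, $\mathrm{Sol}(V)\ne0$, and $\ell'\ell^{-1}=\varphi_{\ell'}\varphi_\ell^{-1}\in\mathcal G$. $\square$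

Theorem 4.1 is proved.

## 12. Making the real numbers central

**Proposition 12.1** (B. H. Neumann 1949). Let $K$ be an ordered division ring and $k\subseteq Z(K)$ an archimedean subfield; regard $k\subseteq\mathbb R$ via $\mathrm{st}$. There are an ordered extension $K'\supseteq K$ and an order embedding $\mathbb R\to Z(K')$ extending $k\to K\subseteq K'$.

Transcendental reals come cheaply from an ultrapower. The algebraic ones must be adjoined one at a time, and the difficulty is to order the extension compatibly with conjugation.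

**Lemma 12.2.** Let $F\subseteq Z(E)$ be an archimedean subfield of an ordered division ring $E$, viewed in $\mathbb R$ via $\mathrm{st}$, $f\in F[X]$ irreducible, $r\in\mathbb R$ a root of $f$. If $u,u'\in O_E$ and $\mathrm{st}\,u=\mathrm{st}\,u'=r$, then $v(f(u)-f(u'))=v(u-u')$. Hence at most one such $u$ has $f(u)=0$, and it is central. Every element of $E$ algebraic over $F$ is central and lies in $O_E$; these elements form a field on which $\mathrm{st}$ is injective.

*Proof.* Let $\delta=u-u'\ne0$. Then
$$u^i-u'^i=\sum_{j<i}u^j\delta u'^{\,i-1-j}=\delta\sum_{j<i}(\delta^{-1}u\delta)^ju'^{\,i-1-j},$$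
and the last sum has standard part $ir^{i-1}$. So $f(u)-f(u')=\delta q$ with $\mathrm{st}\,q=f'(r)\ne0$, $f$ being separable; thus $v(q)=1$. If $f(u)=0$, then $dud^{-1}$ is also a root with the same standard part, so $dud^{-1}=u$.

If $u\in E$ is algebraic over $F$, then $F(u)$ is a commutative ordered field, and $|u|$ is at most $1$ plus the sum of the absolute values of the coefficients of the monic minimal polynomial of $u$; so $u$ is finite. $\mathrm{st}(u)$ is a root of that irreducible polynomial, so $u$ is central by what was shown. Being central, the algebraic elements commute, so they form a field. It is contained in $O_E$, so $\mathrm{st}$ is injective on it. $\square$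

**Lemma 12.3.** Let $\mathrm{st}(O_E)=\mathbb R$, and let $F\subseteq Z(E)$ be archimedean and relatively algebraically closed in $E$. If some $r_0\in\mathbb R\setminus F$ is algebraic over $F$ (with $F\subseteq\mathbb R$ via $\mathrm{st}$), then $E$ has a proper ordered extension $E'=E[r]$ with $r$ central and algebraic over $F$.

*Proof.* **Step 1: measuring how well a root can be approximated.** Let $N\subset\mathbb C$ be a finite Galois extension of $F$ containing $r_0$, and $L_0=N\cap\mathbb R$. There are finitely many fields $F\subsetneq L\subseteq L_0$, and $L_0$ is one. Write $L=F(r)$, let $f$ be the minimal polynomial of $r$ over $F$ and $T_r=\{u\in O_E:\mathrm{st}\,u=r\}\ne\emptyset$. For $u\in T_r$ we have $f(u)\ne0$ (otherwise $u\in F$ and $r\in F$) and $\mathrm{st}f(u)=0$. Put $\Delta_r=\{v(f(u)):u\in T_r\}\subseteq(G_E)_{>1}$. It is invariant under conjugation, as $T_r$ is. For $u\in T_r$ let $u'=u-f(u)f'(u)^{-1}\in F(u)$. As $\mathrm{st}f'(u)=f'(r)\ne0$, $u'\in T_r$, and Taylor expansion in the commutative field $F(u)$ gives $v(f(u'))\ge v(f(u))^2$.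 Hence
$$C_r=\{g\in G_E:\delta^{-1}\le g\le\delta\text{ for some }\delta\in\Delta_r\}$$
is a normal convex subgroup $\ne1$, without largest element, and $\Delta_r$ is cofinal in it.

If $s=p(r)\in F(r)\setminus F$, $p\in F[X]$, has minimal polynomial $f_s$, then $f\mid f_s(p(X))$. So for $u\in T_r$ we have $p(u)\in T_s$ and $v(f_s(p(u)))\ge v(f(u))$; hence $C_s\supseteq C_r$. Therefore $C_r$ depends only on $F(r)$. Convex subgroups form a chain; choose $L=F(r)$ with $C:=C_r$ maximal. Let $n=\deg f$.

**Step 2: coarsening.** We pass to a quotient where the approximations to $r$ are arbitrarily good. Let $v_C:E^\times\to G_E/C$ be the induced valuation, and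
$$O_C=\{x:v(x)\ge c\text{ for some }c\in C\},\quad\mathfrak m_C=\{x:v(x)>c\text{ for all }c\in C\},\quad\bar E=O_C/\mathfrak m_C.$$
Elements of $O_C\setminus\mathfrak m_C$ have $v(x)\in C$ and are units of $O_C$. $O_C$ is a convex subring and $\mathfrak m_C$ a convex ideal, both invariant under conjugation by $E^\times$. So $\bar E$ is an ordered division ring on which conjugation by $E^\times$ acts by order automorphisms. As $\mathfrak m_C\subseteq\mathfrak m_E$, the natural valuation of $\bar E$ has group $C$ and is induced by $v$, and standard parts are unchanged. $F$ embeds in $Z(\bar E)$.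

**Step 3: a root $\rho$ near $\bar E$.** Let $\mathcal U$ be an ultrafilter on $T_r$ containing all sets $\{u:v(f(u))\ge c\}$, $c\in C$, a chain of sets that are nonempty by cofinality. Let $\bar E^*=\bar E^{T_r}/\mathcal U$, an ordered division ring, and $\rho^*=[(\bar u)_u]$. Put
$$O^1=\{x\in\bar E^*:|x|\le|y|\text{ for some }y\in\bar E\},\qquad\mathfrak m^1=\{x:|x|<|y|\text{ for all }y\in\bar E^\times\}.$$
$O^1$ is a convex subring. $\mathfrak m^1$ is a convex ideal of it: if $x\in\mathfrak m^1$ and $|a|\le|z|$ with $z\in\bar E^\times$, then $|x|<|y||z|^{-1}$ and $|x|<|z|^{-1}|y|$ give $|xa|,|ax|<|y|$; and $|x|,|x'|<|y|/2$ gives $|x+x'|<|y|$. If $x\in O^1\setminus\mathfrak m^1$, then $|x|\ge|y|$ for some $y\in\bar E^\times$, so $|x^{-1}|\le|y^{-1}|$ and $x^{-1}\in O^1$. So $\hat E=O^1/\mathfrak m^1$ is an ordered division ring containing $\bar E$. Given $y\in\bar E^\times$, choose $c\in C$ with $c>v(y)$; for $v(f(u))\ge c$ we have $|f(\bar u)|<|y|$. Hence $f(\rho^*)\in\mathfrak m^1$. So the image $\rho\in\hat E$ of $\rho^*$ has $f(\rho)=0$ and $\mathrm{st}\,\rho=r$. By Lemma 12.2 for $F\subseteq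 Z(\hat E)$, $\rho$ is central in $\hat E$.

**Step 4: $1,\rho,\dots,\rho^{n-1}$ are left independent over $\bar E$.** Here the maximality of $C$ is used. Otherwise let $g\in\bar E[X]$ be monic of least degree with $g(\rho)=0$; $1\le\deg g<n$. For $d\in\bar E^\times$, $dgd^{-1}-g$ has smaller degree and kills $\rho$, so it is $0$. Thus $g\in Z(\bar E)[X]$, and division with remainder gives $g\mid f$ in $Z(\bar E)[X]$. So the coefficients of $g$ and of $f/g$ are polynomials in roots of $f$ and are algebraic over $F$, hence finite by Lemma 12.2. Those of $g$ are not all in $F$, since $f$ is irreducible. Let $s\notin F$ be a coefficient of $g$ and $s_0=\mathrm{st}(s)$. Applying $\mathrm{st}$ to coefficients, $g^{\mathrm{st}}\mid f$ in $\mathbb R[X]$. All roots of $f$ lie in $N$, so $s_0\in N\cap\mathbb R=L_0$. By injectivity of $\mathrm{st}$ on elements of $\bar E$ algebraic over $F$, $s_0\notin F$. The minimal polynomial of $s$ over $F$ has the root $s_0$, so it is the minimal polynomial $f_{s_0}$ of $s_0$. Lift $s$ to $u\in O_E$. Then $u\in T_{s_0}$ and $f_{s_0}(u)\in\mathfrak m_C$,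 so $\Delta_{s_0}$ has an element above $C$ and $C_{s_0}\supsetneq C$, contradicting the choice of $C$.

So $\bar E_\rho:=\bigoplus_{i<n}\bar E\rho^i\subseteq\hat E$ is a subring and a domain, isomorphic to $\bar E\otimes_FL$.

**Step 5: the division ring $E'$.** Let $E'=E\otimes_FL=\bigoplus_{i<n}Er^i$ and $w(\sum x_ir^i)=\min v_C(x_i)$. $O'=\{w\ge1\}$ is a subring, as $F\subseteq O_C$. Let $\mathrm{res}:O'\to\bar E_\rho$, $\sum x_ir^i\mapsto\sum\bar x_i\rho^i$, a ring homomorphism with kernel $\{w>1\}$. Each $y\ne0$ is $xy_0$ with $x\in E_{>0}$, $w(y_0)=1$: take $x=|x_i|$ for a coefficient $x_i$ of least $v_C$. For $y=xy_0$, $z=x'z_0$ we have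
$$yz=xx'\,(x'^{-1}y_0x')\,z_0.\qquad(5)$$
Here $w(x'^{-1}y_0x')=1$, and $\bar E_\rho$ is a domain, so $w((x'^{-1}y_0x')z_0)=1$ and $w(yz)=v_C(xx')=w(y)w(z)$. Thus $E'$ is a domain, finite-dimensional over $E$, so a division ring.

**Step 6: the order of $E'$.** Define $y=xy_0>0$ iff $\mathrm{res}(y_0)>0$ in $\hat E$. This is well defined: if $xy_0=x_1y_1$, then $y_1=cy_0$ with $c=x_1^{-1}x>0$, $v_C(c)=1$ and $\bar c>0$. As $\mathrm{res}(y_0)\ne0$, exactly one of $y,-y$ is positive. For $y\in E_{>0}$ take $x=y$, $y_0=1$: the order extends that of $E$. Sums of positive $y,z$ as above: if $v_C(x)\le v_C(x')$, then $y+z=x(y_0+x^{-1}x'z_0)$, and the residue of the bracket is $\mathrm{res}\,y_0+\overline{x^{-1}x'}\,\mathrm{res}\,z_0>0$, as $\overline{x^{-1}x'}\ge0$. Products: by (5) the residue in question is $\tau(\mathrm{res}\,y_0)\,\mathrm{res}\,z_0$, where $\tau:\sum\bar x_i\rho^i\mapsto\sum\overline{x'^{-1}x_ix'}\rho^i$. So we must see that $\tau$ preserves signs on $\bar E_\rho$.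

**Step 7: $\tau$ preserves signs.** We replace $\rho$ by a good approximation $\bar u$, where $\tau$ becomes an honest conjugation. Let $0\ne p=\sum\bar x_i\rho^i$ and write $p(\bar u)=\sum\bar x_i\bar u^i$. There is $y\in\bar E^\times$ with $|p|\ge|y|$. Let $\hat v$ be the natural valuation of $\hat E$; it extends that of $\bar E$. For $u\in T_r$, Lemma 12.2 gives $\hat v(\rho-\bar u)=\hat v(f(\bar u))=v(f(u))$, and $\rho^i-\bar u^i$ is $\rho-\bar u$ times a finite element. So $\hat v(p-p(\bar u))\ge\min_iv(x_i)v(f(u))$, over $\bar x_i\ne0$. This exceeds $\hat v(y)\ge\hat v(p)$ once $v(f(u))$ is large in $C$; then $p$ and $p(\bar u)$ have the same sign by (3.1). By Step 4, $\tau p\ne0$. Choose $u\in T_r$ with $v(f(u))$ so large in $C$ that this applies to $(p,u)$ and also to $(\tau p,\ x'^{-1}ux')$. This is possible, since $v(f(x'^{-1}ux'))=v(x')^{-1}v(f(u))v(x')$ and conjugation acts on $C$ by order automorphisms. Now $(\tau p)(\overline{x'^{-1}ux'})$ is the conjugate of $p(\bar u)$, and conjugation by $x'$ induces an order automorphism of $\bar E$; so the signs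 of $\tau p$ and $p$ agree. $\square$

*Proof of Proposition 12.1.* **Step 1: transcendental reals.** Let $K^*=K^{\mathbb N}/\mathcal U$, $\mathcal U$ a nonprincipal ultrafilter. It contains $\mathbb Q^*=\mathbb Q^{\mathbb N}/\mathcal U$ centrally, and every real is $\mathrm{st}$ of an element of $\mathbb Q^*$ (take a sequence of rationals converging to it). Let $(r_i)$ be a transcendence basis of $\mathbb R$ over $k$, and $z_i\in\mathbb Q^*$ with $\mathrm{st}\,z_i=r_i$. Nonzero elements of $k[z_i]$ have nonzero standard part, because the $r_i$ are algebraically independent over $k$. So $F_0=k(z_i)\subseteq Z(K^*)$ is archimedean with $\mathrm{st}(F_0)=k(r_i)$.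

**Step 2: algebraic reals.** Build ordered extensions $E_\alpha$ transfinitely, with $E_0=K^*$ and unions at limits; $F_0$ will be central in all of them. Given $E_\alpha$, let $F_\alpha$ be the set of its elements algebraic over $F_0$. By Lemma 12.2 it is a central, archimedean, relatively algebraically closed field. Also $\mathrm{st}(O_{E_\alpha})=\mathbb R$, since $E_\alpha\supseteq K^*$. If some real outside $\mathrm{st}(F_\alpha)$ is algebraic over it, let $E_{\alpha+1}=E_\alpha[r]$ come from Lemma 12.3. Then $F_{\alpha+1}\supsetneq F_\alpha$, and $\mathrm{st}(F_{\alpha+1})\supsetneq\mathrm{st}(F_\alpha)$ because $\mathrm{st}$ is injective on $F_{\alpha+1}$. As these are subsets of $\mathbb R$, the process stops at some $\alpha$. There, since $\mathbb R$ is algebraic over $\mathrm{st}(F_0)$, we have $\mathrm{st}(F_\alpha)=\mathbb R$. Put $K'=E_\alpha$ and embed $\mathbb R\cong F_\alpha$ by $\mathrm{st}^{-1}$. This preserves order and extends $k\subseteq F_0$. $\square$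

## 13. Proofs of Theorems A and B

*Proof of Theorem A.* By Proposition 12.1 with $k=\mathbb Q$, embed $D_i$ into $K_i$ with $\mathbb R\subseteq Z(K_i)$, and apply Theorem 4.1. So the theory of ordered division rings has the joint embedding property. $\blacksquare$

*Proof of Theorem B.* By Proposition 12.1, extend each $D_i$ to $K_i$ with $\mathbb R$ central so that $k\to D_i\to K_i$ equals $k\to\mathbb R\to K_i$. Well-order $I$; put $E_0=\mathbb R$, let $E_{\alpha+1}$ be an ordered division ring as in Theorem 4.1 for $E_\alpha$ and $K_\alpha$, with $E_\alpha\subseteq E_{\alpha+1}$, and take unions at limits. All embeddings are over $\mathbb R$, which stays central. The final union is $D$.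

For the last statement let $K_i=D_i$ in Theorem 4.1, take $D=E$ as constructed in Section 8, and let $0\ne x\in E$ be the image of $x_1\in K_1$ and of $x_2\in K_2$. The operator $x$ on $H$ satisfies $w(xh)=v_1(x_1)w(h)=v_2(x_2)w(h)$, so $v_1(x_1)=v_2(x_2)\in G_1\cap G_2=1$. Let $r=\mathrm{st}(x_1)\in\mathbb R$. If $x\ne r$, then $v_1(x_1-r)>1$. But applying the same argument to $x-r$, the image of $x_1-r$ and of $x_2-r$, gives $v_1(x_1-r)=v_2(x_2-r)\in G_1\cap G_2=1$, a contradiction. So $x=r$, and $K_1\cap K_2=\mathbb R$. $\blacksquare$
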